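# Null sequences of normal subgroups and convergent sequences in minimal groups

All topological groups are Hausdorff. The identity is written $1$ (or $0$ in additive examples), and $1$ also denotes the trivial subgroup. "Lie group" includes finite groups, which have dimension $0$. For a topological group $L$, the identity component is $L_0$ and the center is $Z(L)$. We write $[x,y]=xyx^{-1}y^{-1}$, and $\mathbb T$ is the circle group.

## 1. Decreasing normal subgroups with trivial intersection

**Definition 1.** Let $K$ be a compact group and $H$ a closed normal subgroup of $K$. A *null sequence in $H$* is a sequence $X_1\supseteq X_2\supseteq\cdots$ of subgroups of $H$ such that each $X_n$ is closed, is normal in $K$ (not merely in $H$), and is non-trivial, while $\bigcap_n X_n=1$.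

The inclusions need not be strict at each step, but they must be strict infinitely often. A subgroup that is normal in $K$ will also be called *$K$-invariant*: it is stable under conjugation by $K$.

Here are some small cases, with $H=K$.

* In the $p$-adic integers $\mathbb Z_p$, the subgroups $X_n=p^n\mathbb Z_p$ form a null sequence.
* In $\mathbb T^I$ with $I$ any infinite set, choose distinct indices $i_1,i_2,\dots$ and let $X_n$ be the set of all $x$ with $x_i=1$ unless $i\in\{i_n,i_{n+1},\dots\}$. This is a null sequence, even when $I$ is uncountable.
* In $\mathbb T$ there is none. If all $X_n=\mathbb T$, the intersection is $\mathbb T$. Otherwise some $X_n$ is a proper closed subgroup, hence finite, and a decreasing sequence of finite groups is eventually constant.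
* In $SU(2)$ there is none, since its only closed normal subgroups are $1$, $\{\pm1\}$ and $SU(2)$.

Null sequences serve to produce convergent sequences of points. A *non-trivial convergent sequence* in a group is a sequence of pairwise distinct elements converging to some point of the group. Two short lemmas make the link.

**Lemma 2.** Let $X_1\supseteq X_2\supseteq\cdots$ be closed subgroups of a compact group with $\bigcap_nX_n=1$. Then every open neighborhood $O$ of $1$ contains $X_n$ for all large $n$.

*Proof.* The sets $X_n\setminus O$ are compact and decreasing, and their intersection is contained in $\{1\}\setminus O=\emptyset$. So one of them is empty, and then so are all later ones. $\square$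

**Lemma 3.** Let $(X_n)$ be a null sequence in $H$, and let $G$ be any subgroup of $K$ with $G\cap X_n\ne1$ for all large $n$. Then $G\cap H$ contains a non-trivial sequence converging to $1$.

*Proof.* For all large $n$ pick $g_n\in G\cap X_n$ with $g_n\neq1$. By Lemma 2, $g_n\to1$. Since $\bigcap_mX_m=1$ and $g_n\ne1$, there is $m>n$ with $g_n\notin X_m$. For $k\ge m$ we have $g_k\in X_k\subseteq X_m$, so $g_k\ne g_n$. Each value is therefore taken only finitely often, and a subsequence consists of pairwise distinct elements. $\square$

So there are two things to find out: which compact groups have null sequences, and which subgroups $G$ are forced to meet all small normal subgroups. The first has a complete answer, and most of the lecture is its proof.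

**Theorem 4.** Let $K$ be a compact group and $H$ a closed normal subgroup of $K$. The following are equivalent:

1. $H$ is not a Lie group;
2. there is a null sequence in $H$.

*Proof of (2)⇒(1).* A Lie group has no small subgroups: some neighborhood of $1$ contains no non-trivial subgroup. If $H$ is Lie and $(X_n)$ is a null sequence in $H$, take such a neighborhood in $H$. By Lemma 2 it contains some $X_n$, so $X_n=1$, a contradiction. $\square$

With $H=K$: a compact group $K$ is a Lie group if and only if every decreasing sequence of non-trivial closed normal subgroups of $K$ has non-trivial intersection. The implication (1)⇒(2) is proved in Sections 5–8.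

## 2. Minimal, locally minimal and precompact groups

**Definition 5.** A group $(G,\tau)$ is *minimal* if no Hausdorff group topology on $G$ is strictly coarser than $\tau$. It is *locally minimal* if there is a $\tau$-neighborhood $V$ of $1$ such that every Hausdorff group topology $\sigma\subseteq\tau$ for which $V$ is a $\sigma$-neighborhood of $1$ equals $\tau$.

Minimal groups are locally minimal: take $V=G$. Every compact group is minimal, because the identity map to a coarser Hausdorff topology is a continuous bijection from a compact space to a Hausdorff space, hence a homeomorphism.

*A locally minimal group that is not minimal.* Let $G=\{e^{im}:m\in\mathbb Z\}\subset\mathbb T$ with the usual topology $\tau$. It is infinite, hence dense in $\mathbb T$, and it is torsion-free because $\pi$ is irrational.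

It is not minimal. Squaring is injective on $G$, so $d(g,h)=|g^2-h^2|$ defines a Hausdorff group topology coarser than $\tau$. It is strictly coarser, since elements of $G$ that tend to $-1$ in $\mathbb T$ converge to $1$ for $d$ but not for $\tau$.

It is locally minimal. Put $V=\{g\in G:|g-1|\le1\}$, the elements of angle in $[-\pi/3,\pi/3]$, and let $\sigma\subseteq\tau$ be a Hausdorff group topology for which $V$ is a neighborhood of $1$. The sets $V_n=\{g:g,g^2,\dots,g^n\in V\}$ are $\sigma$-neighborhoods of $1$, because power maps are $\sigma$-continuous. Let $g=e^{i\theta}\in V_n$ with $|\theta|\le\pi/3$. If $|j\theta|\le\pi/3$ with $j<n$, then $|(j+1)\theta|\le2\pi/3$, and since $g^{j+1}\in V$ this forces $|(j+1)\theta|\le\pi/3$. Hence $|\theta|\le\pi/(3n)$. So each $\tau$-neighborhood of $1$ contains some $V_n$, and $\sigma=\tau$.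

**Definition 6.** A group $G$ is *precompact* if for each neighborhood $U$ of $1$ there is a finite $F\subseteq G$ with $FU=G$. A space is *countably compact* if every countable open cover has a finite subcover.

For example, $\mathbb Z$ with the $p$-adic topology is precompact: every neighborhood of $0$ contains some $p^n\mathbb Z$, and $\{0,\dots,p^n-1\}+p^n\mathbb Z=\mathbb Z$. Its completion is $\mathbb Z_p$.

The question of the lecture is this: *must an infinite, countably compact, minimal group contain a non-trivial convergent sequence?* The answer is yes, and more is true.

**Theorem 7.** Every infinite countably compact minimal group contains a non-trivial sequence converging to $1$. The same holds for every infinite precompact minimal group.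

**Theorem 8.** Let $G$ be a precompact locally minimal group with compact completion $K$.

* (i) For every closed normal non-Lie subgroup $H$ of $K$, the group $G\cap H$ contains a non-trivial sequence converging to $1$.
* (ii) If $G$ is infinite, $G$ contains a non-trivial sequence converging to $1$.

Some hypothesis beyond countable compactness is needed. Hrušák, van Mill, Ramos-García and Shelah (*Countably compact groups without non-trivial convergent sequences*, Trans. AMS 2021) construct in ZFC an infinite countably compact group without non-trivial convergent sequences. Precompactness cannot be dropped either: Ol'shanskii's infinite countable group whose only Hausdorff group topology is the discrete one (Vestnik Moskov. Univ. 1980) is minimal, and being discrete it has no non-trivial convergent sequences.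

We use the following standard facts.

* **(F1)** (Weil) A precompact group is a dense subgroup of a compact group, its completion.
* **(F2)** (Peter–Weyl) In a compact group $K$, each neighborhood of $1$ contains a closed normal subgroup $W$ with $K/W$ a Lie group.
* **(F3)** Lie groups have no small subgroups. Closed subgroups, finite products, and quotients by closed normal subgroups of compact Lie groups are compact Lie groups.
* **(F4)** (Structure theorem for compact connected groups; Hofmann–Morris, *The Structure of Compact Groups*, Ch. 9, Thm 9.24) If $L$ is compact connected and $A=Z(L)_0$, there are simply connected compact simple Lie groups $L_i$ ($i\in I$) and a continuous surjective homomorphism $\varphi:A\times\prod_{i\in I}L_i\to L$ that is the inclusion on $A$ and has totally disconnected central kernel. Here "simple" means that the Lie algebra is simple and non-abelian.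

For (F2), think of $K=\mathbb T^I$ and $W=\{x:x_i=1\text{ for }i\in F\}$ with $F$ finite; then $K/W\cong\mathbb T^F$. For (F4), think of $L=U(2)$: $A$ is the group of scalars in $U(2)$, there is one factor $SU(2)$, and $\varphi(z,s)=zs$ has kernel $\{(1,1),(-1,-1)\}$.

One consequence of (F3) is used repeatedly. If $W,W'$ are closed normal subgroups of $K$ with $K/W$ and $K/W'$ Lie, then $K/(W\cap W')$ is Lie: the map $x\mapsto(xW,xW')$ embeds it as a closed subgroup of $K/W\times K/W'$. The embedding is topological because the group is compact.

## 3. Minimal groups meet small normal subgroups

This section derives Theorems 7 and 8 from Theorem 4.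

**Lemma 9.** A countably compact group $G$ is precompact.

*Proof.* If not, there is a neighborhood $U$ of $1$ such that no finite $F$ gives $FU=G$. Choose inductively $g_n\notin\bigcup_{m<n}g_mU$. Since $1\in U$, the $g_n$ are distinct. Let $V=V^{-1}$ be an open neighborhood of $1$ with $V^2\subseteq U$. Each set $gV$ contains at most one $g_n$: if $g_m,g_n\in gV$ with $m<n$, then $g_m^{-1}g_n\in V^{-1}V=V^2\subseteq U$, so $g_n\in g_mU$, which was excluded. So every point of $G$ has a neighborhood containing at most one $g_n$, and therefore every subset of $\{g_1,g_2,\dots\}$ is closed. The open sets $G\setminus\{g_m:m\ge n\}$, $n\ge1$, increase and cover $G$, and none of them is $G$. So there is no finite subcover, a contradiction. $\square$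

The next lemma shows what minimality does. A closed normal subgroup $N$ of the completion that misses $G$ gives $G$ a coarser topology, the one induced from $K/N$.

**Lemma 10.** Let $(G,\tau)$ be precompact and locally minimal, with compact completion $K$. There is a neighborhood $O$ of $1$ in $K$ such that every closed normal subgroup $N\ne1$ of $K$ with $N\subseteq O$ satisfies $G\cap N\ne1$. If $G$ is minimal, one may take $O=K$.

*Proof.* Let $V$ witness local minimality, with $V=G$ in the minimal case. As $G$ carries the subspace topology of $K$, some open neighborhood $V'$ of $1$ in $K$ has $G\cap V'\subseteq V$. Choose an open neighborhood $O$ of $1$ in $K$ with $O^2\subseteq V'$, so $G\cap O^2\subseteq V$. In the minimal case $V'=O=K$ will do.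

Let $N\subseteq O$ be closed and normal in $K$ with $G\cap N=1$. We show $N=1$. Let $q:K\to K/N$ be the quotient map. Since $q|_G$ is injective and $K/N$ is Hausdorff, the topology $\sigma$ induced on $G$ via $q|_G$ is a Hausdorff group topology, and $\sigma\subseteq\tau$. As $q$ is open, $G\cap q^{-1}(q(O))=G\cap ON$ is a $\sigma$-neighborhood of $1$, and it is contained in $G\cap O^2\subseteq V$. Hence $V$ is a $\sigma$-neighborhood of $1$, and $\sigma=\tau$.

Now let $x\in N$. By density there is a net $(g_\lambda)$ in $G$ converging to $x$ in $K$. Then $q(g_\lambda)\to q(x)=1$, so $g_\lambda\to1$ in $\sigma=\tau$, that is, $g_\lambda\to1$ in $K$. Limits are unique, so $x=1$. $\square$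

**Remark 11.** The minimal case has a converse: *if $G$ is dense in a compact group $K$ and $G\cap N\ne1$ for every closed normal $N\neq1$ of $K$, then $G$ is minimal.* Let $\sigma$ be a Hausdorff group topology on $G$ coarser than the given one. Then $\sigma$ is precompact; let $K'$ be its completion. The identity $G\to(G,\sigma)$ extends to a continuous homomorphism $K\to K'$. Its image is compact and dense, so it is onto. Its kernel meets $G$ trivially, hence is trivial. So $K\to K'$ is a topological isomorphism, and $\sigma$ is the given topology.

For example, $\mathbb Q/\mathbb Z\subset\mathbb T$ is minimal, since the non-trivial closed subgroups of $\mathbb T$ are $\mathbb T$ and the non-trivial finite cyclic groups. Likewise $\mathbb Z\subset\mathbb Z_p$ is minimal, since the non-trivial closed subgroups of $\mathbb Z_p$ are the $p^n\mathbb Z_p$. In contrast, embed $\mathbb Z$ diagonally in $\mathbb Z_p\times\mathbb Z_q$ with $p\ne q$ prime. The image is dense by the Chinese remainder theorem, but it meets $\mathbb Z_p\times0$ trivially. So by Lemma 10 it is not minimal, and indeed the $q$-adic topology is strictly coarser.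

**Proof of Theorem 8 from Theorem 4.** (i) Let $O$ be as in Lemma 10; shrinking it, we may take it open. Let $(X_n)$ be a null sequence in $H$, which exists by Theorem 4. By Lemma 2, $X_n\subseteq O$ for all large $n$, so $G\cap X_n\ne1$ for all large $n$ by Lemma 10. Lemma 3 gives the sequence in $G\cap H$.

(ii) If $K$ is not Lie, apply (i) with $H=K$. If $K$ is Lie, it is metrizable; being infinite and compact, it is not discrete, so $1$ is not isolated in $K$. Let $O_1\supseteq O_2\supseteq\cdots$ be an open base at $1$ in $K$. Each $O_n\setminus\{1\}$ is open and non-empty, so by density it contains some $g_n\in G$. Then $g_n\to1$ and $g_n\ne1$, so each value is taken only finitely often, and a subsequence is pairwise distinct. $\square$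

**Proof of Theorem 7.** A countably compact group is precompact by Lemma 9, and a minimal group is locally minimal. Apply Theorem 8(ii). $\square$

What remains is (1)⇒(2) of Theorem 4.

## 4. Lie quotients suffice for metrizable groups but not for $\mathbb T^{\omega_1}$

Let $H$ be a closed normal non-Lie subgroup of $K$. The natural way to look for a null sequence is to use (F2). *If $K$ is metrizable, this works.* Let $(O_n)$ be a countable base at $1$, choose closed normal $W_n\subseteq O_n$ with $K/W_n$ Lie, and put $X_n=H\cap W_1\cap\dots\cap W_n$. These are closed, $K$-invariant and decreasing, and $\bigcap_nX_n\subseteq\bigcap_n O_n=1$. If $X_n=1$, then $H$ embeds as a closed subgroup in the Lie group $K/(W_1\cap\dots\cap W_n)$, so $H$ is Lie, a contradiction.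

This case is of little help for the question, because an infinite precompact group with metrizable completion has convergent sequences anyway, by the argument for (ii) above. Without metrizability the approach breaks down at the condition $\bigcap X_n=1$.

*In $K=\mathbb T^{\omega_1}$, no countable family of closed subgroups $W_n$ with $K/W_n$ Lie has trivial intersection.* Choose a neighborhood of $1$ in $K/W_n$ that contains no non-trivial subgroup. Its preimage contains a basic open set, and so it contains a subgroup $\{x:x_i=1\text{ for }i\in F_n\}$ with $F_n$ finite. The image of this subgroup is trivial, so the subgroup lies in $W_n$. Hence $\bigcap_nW_n$ contains $\{x:x_i=1\text{ for }i\in\bigcup_n F_n\}$, which is non-trivial because $\bigcup_n F_n$ is countable.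

Yet $\mathbb T^{\omega_1}$ has a null sequence, shown in Section 1. There $K/X_n$ is far from Lie: from the start, $X_1$ lives on countably many coordinates and the others are ignored. If $X$ is the intersection of a countable chain $(T_n)$, what helps is a *complement* $Y$, with $XY=K$ and $X\cap Y=1$, so that $Y\cap T_n$ can serve as the null sequence. Complements need not exist in general, and they must be $K$-invariant. The rest of the proof finds enough of them, or enough room to do without them, in three cases according to the connected part of $H$:

* **Case I:** $H_0$ is Lie (Section 6, using Section 5);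
* **Case II:** $H_0$ is not Lie and $Z(H_0)_0$ is not Lie (Section 7);
* **Case III:** $H_0$ is not Lie and $Z(H_0)_0$ is Lie (Section 8).

These are exhaustive. The subgroups $H_0$, $Z(H_0)$ and $Z(H_0)_0$ are closed, and they are preserved by every topological automorphism of $H$, in particular by conjugation by elements of $K$. So all three are $K$-invariant.

## 5. Totally disconnected normal subgroups

**Proposition 12.** Let $C$ be an infinite totally disconnected closed normal subgroup of a compact group $K$. Then there is a null sequence in $C$.

An example shows why complements alone do not suffice. Let $K=C=\mathbb Z_p^{\omega_1}$ and let $T_n$ consist of the $x$ with $x_i\in p\mathbb Z_p$ for $i<n$. The intersection is $X=\{x:x_i\in p\mathbb Z_p\text{ for all }i<\omega\}$. A complement $Y$ would be isomorphic to $C/X\cong(\mathbb Z/p)^{\omega}$, but $C$ is torsion-free. On the other hand, $p^nC$ is a null sequence. Moreover $pC$ is the intersection of the maximal open subgroups of $C$. These all have index $p$, so each contains $pC$; and the preimages in $C$ of the open subgroups of index $p$ in $C/pC=(\mathbb Z/p)^{\omega_1}$ intersect in $pC$. So we iterate the operation "intersect all maximal open invariant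 subgroups". If this goes on forever, it gives a null sequence. If it stops, we shall find complements.

**Step 1: small invariant open subgroups.** *Let $B$ be a closed $K$-invariant subgroup of $C$. Then the open $K$-invariant subgroups of $B$ form a base at $1$ in $B$.* This step supplies all the open subgroups needed below. Since $B$ is compact and totally disconnected, its open subgroups form a base at $1$. Let $U$ be one of them. The map $K\times B\to B$, $(k,b)\mapsto k^{-1}bk$, is continuous and sends $K\times\{1\}$ into $U$. As $K$ is compact, the tube lemma gives a neighborhood $O$ of $1$ in $B$ with $k^{-1}Ok\subseteq U$ for all $k\in K$, that is, $O\subseteq\bigcap_{k}kUk^{-1}$. This intersection is a $K$-invariant subgroup of $B$ inside $U$. It contains a neighborhood of $1$, so it is open.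

**Step 2: the radical series.** This step defines the candidate for a null sequence. Call a proper open $K$-invariant subgroup of $B$ *maximal in $B$* if it is maximal among the proper open $K$-invariant subgroups of $B$. If $B\ne1$, Step 1 gives proper open $K$-invariant subgroups; each has finite index because $B$ is compact, so only finitely many subgroups of $B$ contain it, and it lies in a maximal one. Let $\mathrm{Rad}(B)$ be the intersection of all maximal subgroups in $B$, and put $\mathrm{Rad}(1)=1$. Open subgroups are closed, so $\mathrm{Rad}(B)$ is closed, and it is $K$-invariant. Put
$$R^0=C,\qquad R^{n+1}=\mathrm{Rad}(R^n).$$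

**Step 3: $\bigcap_nR^n=1$.** By Step 1 with $B=C$ it suffices to show that every open $K$-invariant subgroup $U$ of $C$ contains some $R^k$. As $U$ has finite index, there is a chain $C=U_0>U_1>\dots>U_k=U$ of open $K$-invariant subgroups with no $K$-invariant subgroup strictly between $U_{i+1}$ and $U_i$. We prove $R^i\subseteq U_i$ by induction on $i$; the case $i=0$ is clear. Let $R^i\subseteq U_i$. If $R^i\subseteq U_{i+1}$, then $R^{i+1}\subseteq R^i\subseteq U_{i+1}$. Otherwise $R^iU_{i+1}$ is a $K$-invariant subgroup of $U_i$ strictly larger than $U_{i+1}$, so $R^iU_{i+1}=U_i$, and
$$R^i/(R^i\cap U_{i+1})\cong U_i/U_{i+1}$$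
compatibly with the action of $K$ by conjugation. The right side is non-trivial and has no $K$-invariant subgroups other than $1$ and itself. Hence $R^i\cap U_{i+1}$ is a proper open $K$-invariant subgroup of $R^i$ with no $K$-invariant subgroup strictly between it and $R^i$; it is maximal in $R^i$. So $R^{i+1}\subseteq R^i\cap U_{i+1}\subseteq U_{i+1}$. The induction ends with $R^k\subseteq U$.

If all $R^n\ne1$, then $(R^n)$ is a null sequence in $C$ and we are done. *From now on, some $R^n=1$.*

**Step 4: an infinite layer with trivial radical.** Since the radical series reaches $1$, we look for a layer in which maximal subgroups separate points. As $R^0=C$ is infinite and $R^n=1$ for some $n$, there is a largest $m$ with $R^m$ infinite. Then $F=R^{m+1}=\mathrm{Rad}(R^m)$ is finite. By Step 1 choose an open $K$-invariant subgroup $U$ of $C$ with $U\cap F=1$; it exists because the finite set $F\setminus\{1\}$ is closed and omits $1$. Put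
$$T=R^m\cap U .$$
It is closed, $K$-invariant, and of finite index in $R^m$, hence infinite.

*The intersection of all maximal subgroups of $T$ is trivial.* Let $Q$ be maximal in $R^m$. Then $TQ$ is an open $K$-invariant subgroup of $R^m$ containing $Q$, so $TQ=Q$ or $TQ=R^m$. In the first case $T\subseteq Q$ and $T\cap Q=T$. In the second, $T/(T\cap Q)\cong R^m/Q$ compatibly with the action of $K$, so $T\cap Q$ is maximal in $T$. The intersection of all the $T\cap Q$ is $T\cap F=1$, and those equal to $T$ contribute nothing to it. So the maximal subgroups of $T$ of the form $T\cap Q$ already intersect in $1$.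

**Step 5: complements in $T$.** *Each closed $K$-invariant $X\le T$ has a closed $K$-invariant $Y\le T$ with $XY=T$ and $X\cap Y=1$.* This is the complement asked for in Section 4. We take $Y$ as small as possible subject to $XY=T$.

Consider the set of closed $K$-invariant $Y\le T$ with $XY=T$; it contains $T$. Let $(Y_j)$ be a non-empty chain of such subgroups and let $t\in T$. From $t=xy$ with $x\in X$, $y\in Y_j$ we get $x^{-1}t=y\in Xt\cap Y_j$. So the sets $Xt\cap Y_j$ are non-empty and compact and form a chain, and there is a point in $Xt\cap\bigcap_jY_j$. Hence $t\in X\bigcap_jY_j$. As $t$ was arbitrary, $X\bigcap_jY_j=T$, so $\bigcap_j Y_j$ is a lower bound in the set. By Zorn's lemma there is a minimal $Y$.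

Suppose $X\cap Y\ne1$. By Step 4 there is a maximal $Q$ in $T$ with $X\cap Y\not\subseteq Q$. Then $(X\cap Y)Q$ is an open $K$-invariant subgroup strictly larger than $Q$, so $(X\cap Y)Q=T$. Since $X\cap Y\subseteq Y$, the modular law gives
$$Y=Y\cap(X\cap Y)Q=(X\cap Y)(Y\cap Q).$$
Therefore $X(Y\cap Q)=X(X\cap Y)(Y\cap Q)=XY=T$. But $Y\cap Q$ is closed and $K$-invariant, and it differs from $Y$ because $X\cap Y\not\subseteq Q$. This contradicts the minimality of $Y$.

**Step 6: the null sequence.** Every open subgroup of $T$ has finite index in the infinite group $T$, so it is infinite. Hence we can build open $K$-invariant subgroups $T=T_0\supsetneq T_1\supsetneq T_2\supsetneq\cdots$ of $T$: given $T_n$, pick $1\ne t\in T_n$, take by Step 1 an open $K$-invariant subgroup of $T$ omitting $t$, and intersect it with $T_n$. Let $X=\bigcap_nT_n$, take $Y$ from Step 5, and put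
$$X_n=Y\cap T_n\qquad(n\ge1).$$
These are closed, $K$-invariant and decreasing, and $\bigcap_nX_n=Y\cap X=1$. They are non-trivial. Suppose $X_n=1$. Then $Y$ embeds in $T/T_n$, so $|Y|\le[T:T_n]$. On the other hand $YT_{n+1}\supseteq YX=T$, so $Y$ maps onto $T/T_{n+1}$ and $|Y|\ge[T:T_{n+1}]>[T:T_n]$, a contradiction. So $(X_n)$ is a null sequence in $C$. $\square$

## 6. Lie identity component

**Case I of Theorem 4.** $H$ is not Lie, but $H_0$ is Lie (possibly trivial). The aim is to find an infinite totally disconnected $K$-invariant subgroup of $H$.

**Step 1: cut off the identity component.** By (F3) there is an open neighborhood $O$ of $1$ in $K$ such that $O\cap H_0$ contains no non-trivial subgroup. By (F2) there is a closed normal subgroup $W\subseteq O$ of $K$ with $K/W$ Lie. Then $W\cap H_0=1$. Put $C=W\cap H$. The connected set $C_0$ contains $1$ and lies in $H$ and in $W$, so $C_0\subseteq H_0\cap W=1$. A topological group with trivial identity component is totally disconnected, so $C$ is totally disconnected. It is closed and normal in $K$.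

**Step 2: $C$ is infinite.** Suppose $C$ is finite. By (F2) choose a closed normal $W'$ of $K$ with $K/W'$ Lie and $W'\cap C=1$. As noted in Section 2, $K/(W\cap W')$ is Lie. Since $H\cap W\cap W'=C\cap W'=1$, the compact group $H$ is isomorphic to a closed subgroup of $K/(W\cap W')$, so $H$ is Lie by (F3), a contradiction.

Proposition 12 now gives a null sequence in $C\subseteq H$. This settles Case I.

## 7. A non-Lie connected center and its character group

**Case II of Theorem 4.** $H_0$ is not Lie and $A:=Z(H_0)_0$ is not Lie. Here $A$ is compact, connected, abelian and $K$-invariant. Decreasing closed subgroups of $A$ correspond to increasing subgroups of the character group, and "null" becomes a condition on a union.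

**Step 1: translation to the dual.** Let $V=\widehat A$ be the group of continuous characters $A\to\mathbb T$, a discrete abelian group. It is torsion-free because $A$ is connected. It is not finitely generated: otherwise $V\cong\mathbb Z^r$ and $A\cong\mathbb T^r$ would be Lie. The group $K$ acts on $V$ by automorphisms,
$$(k\chi)(a)=\chi(k^{-1}ak).$$

*It suffices to find proper $K$-invariant subgroups $V_1\subseteq V_2\subseteq\cdots$ of $V$ with $\bigcup_nV_n=V$.* Put $X_n=V_n^{\perp}=\{a\in A:\chi(a)=1\text{ for all }\chi\in V_n\}$. Then $X_n$ is closed and decreasing in $n$, and it is $K$-invariant because $V_n$ is. By Pontryagin duality $X_n$ is the dual of $V/V_n\neq0$, so $X_n\neq1$. Finally $\bigcap_nX_n=(\bigcup_nV_n)^\perp=V^\perp=1$, because characters separate the points of $A$. So $(X_n)$ is a null sequence in $A\subseteq H$.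

For instance, let $K=H=A$ be the dual of $V=\mathbb Z[1/p]$. The action is trivial, and $V_n=p^{-n}\mathbb Z$ are proper with union $V$. Here $V/V_n\cong\mathbb Z[1/p]/\mathbb Z$, whose dual is $\mathbb Z_p$. So this connected group has a null sequence of totally disconnected subgroups.

**Step 2: $K$-orbits in $V$ are finite.** This lets us enlarge subgroups to $K$-invariant ones without losing control of their size. Fix $\chi\in V$. The map $K\times A\to\mathbb T$, $(k,a)\mapsto\chi(k^{-1}ak)\chi(a)^{-1}$, is continuous and equals $1$ on $\{1\}\times A$. As $A$ is compact, the tube lemma gives a neighborhood of $1$ in $K$ such that for $k$ in it,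
$$|(k\chi)(a)\chi(a)^{-1}-1|<1\qquad\text{for all }a\in A .$$
For such $k$, the image of the character $(k\chi)\chi^{-1}$ is a subgroup of $\mathbb T$ contained in $\{|z-1|<1\}$, the arc of angles $|\theta|<\pi/3$. That arc contains no non-trivial subgroup, since for $0<|\theta|<\pi/3$ some positive multiple of $|\theta|$ lies in $[\pi/3,2\pi/3]$. So $k\chi=\chi$. The stabilizer of $\chi$ contains a neighborhood of $1$, hence is open, hence has finite index in the compact group $K$. So the orbit is finite.

**Step 3: $V$ of finite rank.** A torsion-free group of finite rank embeds in some $\mathbb Q^r$, so $V=\{v_1,v_2,\dots\}$ is countable. Let $V_n$ be the subgroup generated by the orbits of $v_1,\dots,v_n$. It is $K$-invariant and, by Step 2, finitely generated, hence proper. The union is $V$.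

When $V$ has infinite rank it may be uncountable, and then finitely generated subgroups cannot exhaust it in countably many steps. Instead we split off infinitely many invariant pieces after tensoring with $\mathbb Q$.

**Step 4: $V$ of infinite rank.** Let $V_{\mathbb Q}=V\otimes\mathbb Q$, written additively. It contains $V$ because $V$ is torsion-free, the action of $K$ extends to it linearly, and every element of it has a positive integer multiple in $V$. Let $w\in V_{\mathbb Q}$. If $sw\in V$ with $s\ge1$, then $w$ has the same number of translates as $sw$, so its orbit is finite. The span of this orbit is finite-dimensional and $K$-invariant, and $K$ acts on it through a finite group of permutations of the orbit. By Maschke's theorem this span is a sum of simple submodules. So $V_{\mathbb Q}$ is a sum of finite-dimensional simple submodules.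

Call a family of submodules independent if its sum is direct; this is a condition on finite subfamilies. By Zorn's lemma choose a maximal independent family $(W_i)_{i\in I}$ of finite-dimensional simple submodules. Let $S$ be any finite-dimensional simple submodule. By maximality $S\cap\bigoplus_iW_i\ne0$, and since $S$ is simple, $S\subseteq\bigoplus_iW_i$. These $S$ span $V_{\mathbb Q}$, so
$$V_{\mathbb Q}=\bigoplus_{i\in I}W_i ,$$
and $I$ is infinite because $\dim V_{\mathbb Q}=\infty$ and each $W_i$ is finite-dimensional.

Choose distinct $i_1,i_2,\dots$ in $I$, and put $I_n=I\setminus\{i_n,i_{n+1},\dots\}$ and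
$$V_n=V\cap\bigoplus_{i\in I_n}W_i .$$
The $I_n$ increase, each is different from $I$, and their union is $I$. So the $V_n$ are $K$-invariant and increasing. Their union is $V$, since an element of $V$ involves only finitely many indices. They are proper: take $j\in I\setminus I_n$ and $0\ne w\in W_j$. Some positive multiple of $w$ lies in $V\cap W_j$; it is non-zero and does not lie in $\bigoplus_{i\in I_n}W_i$. By Step 1, Case II is settled.

## 8. Infinitely many simple factors

**Case III of Theorem 4.** $L:=H_0$ is not Lie, but $A:=Z(L)_0$ is Lie. Let $\varphi:\Pi\to L$ with
$$\Pi=A\times\prod_{i\in I}L_i,\qquad D=\ker\varphi,$$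
be as in (F4). The index set $I$ is infinite: otherwise $\Pi$ is a compact Lie group and so is its quotient $L$. We would like to take $X_n=\varphi(\prod_{i\in I_n'}L_i)$ for decreasing sets $I_n'\subseteq I$ with empty intersection. This subgroup is normal in $L$, but $K$-invariance is not automatic, because conjugation by $K$ may move the factors. For instance, if $K$ is the semidirect product of $SU(2)^I$ with a group of order $2$ acting by an involution of $I$, then $I'_n$ must be stable under that involution. We show that $K$ permutes the images of the factors, with finite orbits.

Put $S_i=\varphi(L_i)$ and $\bar L_i=L_i/Z(L_i)$. The center $Z(L_i)$ is finite: its Lie algebra is an abelian ideal of a simple non-abelian Lie algebra, hence $0$, so $Z(L_i)$ is discrete and compact.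

**Step 1: $L$ modulo its center is a product.** Passing to $L/Z(L)$ removes the unknown kernel $D$. Let $x\in\Pi$ with $\varphi(x)\in Z(L)$. The map $y\mapsto[x,y]$ on $\Pi$ is continuous with values in $D$, since $\varphi([x,y])=[\varphi(x),\varphi(y)]=1$. As $\Pi$ is connected and $D$ is totally disconnected, the map is constant, equal to $[x,1]=1$. So $x\in Z(\Pi)$. Conversely $\varphi(Z(\Pi))\subseteq Z(L)$ as $\varphi$ is onto. Hence $\varphi^{-1}(Z(L))=Z(\Pi)=A\times\prod_iZ(L_i)$, and $\varphi$ induces an isomorphism, which is topological by compactness:
$$L/Z(L)\;\cong\;P:=\prod_{i\in I}\bar L_i .$$
Let $\pi:L\to P$ be the resulting quotient map, with kernel $Z(L)$. Regarding $\bar L_i$ as a subgroup of $P$, we have $\pi(S_i)=\bar L_i$.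

**Step 2: $\bar L_i$ has no closed normal subgroups except $1$ and itself.** First, $\bar L_i$ has trivial center. If the class of $x\in L_i$ is central in $\bar L_i$, then $y\mapsto[x,y]$ maps the connected group $L_i$ continuously into the finite group $Z(L_i)$. So it is constantly $1$, and $x\in Z(L_i)$. Next, $\bar L_i$ has the same simple Lie algebra as $L_i$, since $Z(L_i)$ is finite. The Lie algebra of a closed normal subgroup $N$ of $\bar L_i$ is an ideal, so it is $0$ or everything. If it is $0$, then $N$ is discrete and normal in a connected group, hence central (for $g\in N$ the map $y\mapsto ygy^{-1}$ into $N$ is constant), hence trivial. If it is everything, then $N$ is open in a connected group, so $N=\bar L_i$. Note also that $\bar L_i\ne1$, since its Lie algebra is non-zero.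

**Step 3: topological automorphisms of $P$ permute the factors.** Let $\alpha$ be a topological automorphism of $P$ and $M=\alpha(\bar L_i)$, a non-trivial closed normal subgroup of $P$. Choose $m\in M$ and $j\in I$ with $m_j\ne1$. Since $\bar L_j$ has trivial center, there is $y\in\bar L_j$ with $[m_j,y]\ne1$. The element $[m,y]$ of $P$ lies in $M$, because $M$ is normal; it lies in $\bar L_j$, because its only non-trivial coordinate is the $j$-th, which is $[m_j,y]\ne1$. So $M\cap\bar L_j$ is a non-trivial closed normal subgroup of $\bar L_j$, and $\bar L_j\subseteq M$ by Step 2. Then $\alpha^{-1}(\bar L_j)$ is a non-trivial closed normal subgroup of $P$ inside $\bar L_i$, so it equals $\bar L_i$ by Step 2. Thus $\alpha(\bar L_i)=\bar L_j$. Applying this to $\alpha^{-1}$ as well, we see that $\alpha$ permutes the factors.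

**Step 4: the action of $K$ on $I$ has finite orbits.** Conjugation by $K$ preserves $L$ and $Z(L)$, so $k\cdot\pi(x)=\pi(kxk^{-1})$ defines an action of $K$ on $P$ by topological automorphisms. By Step 3, $k\cdot\bar L_i=\bar L_{ki}$ for an action of $K$ on $I$.

The map $K\times P\to P$ is continuous. Indeed, its composition with $\mathrm{id}\times\pi:K\times L\to K\times P$ is $(k,x)\mapsto\pi(kxk^{-1})$, which is continuous. Moreover $\mathrm{id}\times\pi$ is a continuous surjection of compact Hausdorff spaces, hence a quotient map.

Fix $i$ and $1\ne p\in\bar L_i$. The map $k\mapsto(k\cdot p)_i$ is continuous and takes the value $p\ne1$ at $k=1$, so $(k\cdot p)_i\neq1$ for $k$ in a neighborhood of $1$. But $k\cdot p\in\bar L_{ki}$ has only its $ki$-th coordinate non-trivial, so $ki=i$ for these $k$. The stabilizer of $i$ is therefore open, has finite index, and the orbit of $i$ is finite.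

**Step 5: $kS_ik^{-1}=S_{ki}$.** This lifts the permutation from $P$ back to $L$. Let $E_i=\pi^{-1}(\bar L_i)=S_iZ(L)$. Then $kE_ik^{-1}=\pi^{-1}(k\cdot\bar L_i)=E_{ki}$. It suffices to recover $S_i$ from $E_i$ by a construction that conjugation respects, and we claim
$$\overline{[E_i,E_i]}=S_i ,$$
where $[\,\cdot\,,\cdot\,]$ denotes the commutator subgroup. Since $Z(L)$ is central, $[E_i,E_i]=[S_i,S_i]=\varphi([L_i,L_i])$. Let $B=\overline{[L_i,L_i]}$, a closed normal subgroup of $L_i$. Its Lie algebra is an ideal, so it is $0$ or everything. If it were $0$, then $B$ would be discrete and compact, hence finite, and $L_i/B$ would be an abelian Lie group with the non-abelian Lie algebra of $L_i$, which is impossible. So it is everything; $B$ is open in the connected group $L_i$, and $B=L_i$. Finally, $\varphi(B)$ is compact, hence closed, and it contains $\varphi([L_i,L_i])$; by continuity it lies in the closure of that set. So $\overline{\varphi([L_i,L_i])}=\varphi(B)=S_i$.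

**Step 6: the null sequence.** Since $I$ is infinite and its orbits are finite, there are distinct orbits $J_1,J_2,\dots$ in $I$. Put
$$I_n'=\bigcup_{m\ge n}J_m,\qquad P_n=\prod_{i\in I_n'}L_i\le\Pi,\qquad X_n=\varphi(P_n).$$

* $X_n$ is compact, hence closed, and $X_n\supseteq X_{n+1}$. Also $X_n\subseteq L\subseteq H$.
* $X_n$ is $K$-invariant. The elements of $P_n$ with finitely many non-trivial coordinates are dense in $P_n$, so $X_n$ is the closure of the subgroup generated by the $S_i$, $i\in I_n'$. By Step 5, conjugation by $K$ permutes these $S_i$, since $I_n'$ is a union of orbits.
* $X_n\ne1$. Otherwise $D\supseteq P_n\supseteq L_i$ for some $i$, but $D$ is totally disconnected and $L_i\ne1$ is connected.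
* $\bigcap_nX_n=1$. Let $y\in\bigcap_nX_n$. The sets $\varphi^{-1}(y)\cap P_n$ are compact, non-empty and decreasing, so they have a common point. It lies in $\bigcap_nP_n=1$, because the orbits are disjoint and so $\bigcap_nI_n'=\emptyset$. Hence $1\in\varphi^{-1}(y)$ and $y=1$.

So $(X_n)$ is a null sequence in $H$. This settles Case III. With Sections 6 and 7 the proof of Theorem 4 is complete, and with Section 3 so are the proofs of Theorems 7 and 8. $\square$

## 9. A minimal group meeting an infinite normal Lie subgroup in two points

In Theorem 8(i) the word "non-Lie" cannot be dropped, even for minimal $G$ and infinite $H$. The example is a dense minimal subgroup $G$ of $K=SU(2)^2$ for which $G\cap(SU(2)\times1)$ has two elements.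

**Step 1: the group.** Let $\Gamma=\langle a,b\rangle$ be a free subgroup of rank $2$ of $SU(2)$. It is dense, because proper closed subgroups of $SU(2)$ are virtually abelian. After conjugation, $b=\mathrm{diag}(e^{i\beta},e^{-i\beta})$. As $b$ has infinite order, $\{e^{in\beta}:n\in\mathbb Z\}$ is dense in $\mathbb T$. Let $\alpha$ be the first diagonal entry of $a$; the other diagonal entry is $\bar\alpha$, so
$$\operatorname{tr}(ab^n)=2\operatorname{Re}(\alpha e^{in\beta}) .$$

*Some $n$ has $|\operatorname{tr}(ab^n)|\ne|\operatorname{tr}a|$.* Otherwise, by density, $|2\operatorname{Re}(\alpha e^{i\theta})|$ is constant in $\theta$, so $\alpha=0$ and $\operatorname{tr}a=0$. Then $a^2=-1$ and $a^4=1$, contradicting that $\Gamma$ is torsion-free.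

Fix such an $n$, and let $\psi$ be the automorphism of $\Gamma$ with $a\mapsto ab^n$, $b\mapsto b$. Put
$$G=\{(\varepsilon\gamma,\varepsilon'\psi(\gamma)):\gamma\in\Gamma,\ \varepsilon,\varepsilon'=\pm1\}\le K=SU(2)^2 .$$

**Step 2: $G$ is dense in $K$.** Let $M=\overline G$. It projects onto both factors, because its projections are compact and contain $\Gamma$, and it contains $\{\pm1\}^2$. Suppose $M\ne K$. Then $M$ contains neither factor, since $M$ projects onto the other one. The intersection of $M$ with a factor is a closed normal subgroup of that factor, again because $M$ projects onto it. The closed normal subgroups of $SU(2)$ are $1$, $\{\pm1\}$ and $SU(2)$, so this intersection is exactly $\{\pm1\}$. Goursat's lemma gives an automorphism $\theta$ of $SO(3)=SU(2)/\{\pm1\}$ with $\theta(\bar x)=\bar y$ for all $(x,y)\in M$. It is topological because its graph is compact, and it is necessarily inner. So $y$ is conjugate to $\pm x$, and $|\operatorname{tr}x|=|\operatorname{tr}y|$ for all $(x,y)\in M$. This contradicts $(a,ab^n)\in M$.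

**Step 3: $G$ is minimal.** By Remark 11 it suffices that every closed normal $N\ne1$ of $K$ meets $G$ non-trivially. If $N$ is central, then $N\subseteq\{\pm1\}^2\subseteq G$. Otherwise $N$ contains some $(x,y)$ with, say, $x$ non-central; the case of $y$ is symmetric. The continuous map $z\mapsto[x,z]$ on the connected group $SU(2)$ takes the value $1$ and is not constant, so its image is not contained in the discrete set $\{\pm1\}$. For $z$ with $[x,z]\ne\pm1$ we have $([x,z],1)=[(x,y),(z,1)]\in N$. So $N\cap(SU(2)\times1)$ is a closed normal subgroup of $SU(2)\times1$ not contained in $\{\pm1\}\times1$, hence all of $SU(2)\times1$. In particular $(-1,1)\in N\cap G$.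

**Step 4: the intersection.** Let $(\varepsilon\gamma,\varepsilon'\psi(\gamma))\in SU(2)\times1$. Then $\psi(\gamma)=\pm1$, so $\psi(\gamma)^2=1$. As $\Gamma$ is torsion-free and $\psi$ is injective, $\gamma=1$. Hence for the infinite closed normal subgroup $H=SU(2)\times1$, which is a Lie group, $G\cap H=\{\pm1\}\times1$. This is finite, so it contains no non-trivial convergent sequence.
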